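\title{Switching terms in congruence join semidistributive varieties}

\begin{abstract}
We study a condition on a single idempotent term: its variables can be divided into blocks so that, when the blocks are changed from $x$ to $y$ one after another, no single variable of the block next in line affects the value of the term. With one block this defines near-unanimity terms. We prove that every congruence join semidistributive variety with only finitely many idempotent binary terms, in particular every locally finite one, has such a term, and that for locally finite varieties the condition characterizes congruence join semidistributivity. Without a finiteness assumption the statement fails: the variety generated by the rationals with the operation $\frac12\bigl(u+\operatorname{med}(u,v,w)\bigr)$ is congruence distributive and has no such term.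
\end{abstract}

\section{Introduction}

A lattice is \emph{join semidistributive} if for all its elements
\[
\alpha\vee\beta=\alpha\vee\gamma\quad\Longrightarrow\quad \alpha\vee\beta=\alpha\vee(\beta\wedge\gamma).
\]
In other words, for fixed $\alpha$ and $\delta$ the set of all $\beta$ with $\alpha\vee\beta=\delta$ is closed under binary meets. Distributive lattices have this property, since $\alpha\vee\beta=\alpha\vee\gamma$ gives $\alpha\vee(\beta\wedge\gamma)=(\alpha\vee\beta)\wedge(\alpha\vee\gamma)=\alpha\vee\beta$. The lattice of subspaces of a plane does not: take three distinct lines. A variety $\mathcal V$ of algebras is \emph{congruence join semidistributive}, briefly SD($\vee$), if the congruence lattice of every algebra in $\mathcal V$ is join semidistributive.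

A term $t$ of $\mathcal V$ is \emph{idempotent} if $\mathcal V$ satisfies $t(x,\dots,x)=x$.

\begin{definition}\label{def:Sigma}
An idempotent term $t(x_1,\dots,x_n)$ of $\mathcal V$, $n\ge1$, \emph{satisfies $(\Sigma)$} if there is a partition $(I_1,\dots,I_m)$ of $\{1,\dots,n\}$ such that for every $i\le m$ and every $j\in I_i$ the variety $\mathcal V$ satisfies the identity $t(a_1,\dots,a_n)=t(b_1,\dots,b_n)$, where $a_k=x$ for $k\in I_1\cup\dots\cup I_i$, $a_k=y$ for $k\in I_{i+1}\cup\dots\cup I_m$, $b_j=y$, and $b_k=a_k$ for $k\ne j$. We call such a term a \emph{switching term}. The numbers $n$, $m$ and the partition may depend on $\mathcal V$.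
\end{definition}

The following problem is posed in \cite{problem}: \emph{does every locally finite SD($\vee$) variety have an idempotent term satisfying $(\Sigma)$? Does every SD($\vee$) variety have one?}

For $m=1$ the identities of $(\Sigma)$ read $t(x,\dots,x,y,x,\dots,x)=x$ for every position of $y$; they define near-unanimity terms, such as the median on a lattice. For larger $m$, $(\Sigma)$ is near-unanimity in stages: the last block is changed from $x$ to $y$, then the block before it, and so on, and at each stage a single variable of the current block has no influence. A switching term forces SD($\vee$) (Section~\ref{sec:converse}). In the other direction, SD($\vee$) yields a chain of ternary terms linked by identities (Section~\ref{sec:chain}), and the problem asks whether this chain can always be traded for one term of the staged kind. Neither condition mentions finiteness, so one might expect the same answer to both questions. The answers differ: yes for locally finite varieties, no in general.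

\begin{theorem}\label{thm:A}
Let $\mathcal V$ be an SD($\vee$) variety with only finitely many idempotent binary terms up to equivalence in $\mathcal V$; for example, let $\mathcal V$ be locally finite, or let just the free algebra $F_{\mathcal V}(x,y)$ be finite. Then $\mathcal V$ has an idempotent term satisfying $(\Sigma)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathbf Q=(\mathbb Q;D)$ with $D(u,v,w)=\frac12\bigl(u+\operatorname{med}(u,v,w)\bigr)$, where $\operatorname{med}$ is the median. The variety generated by $\mathbf Q$ is congruence distributive, hence SD($\vee$), but has no idempotent term satisfying $(\Sigma)$.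
\end{theorem}

\begin{theorem}\label{thm:C}
A locally finite variety is SD($\vee$) if and only if it has an idempotent term satisfying $(\Sigma)$.
\end{theorem}

The mechanism behind both answers is a monoid. Start with all variables equal to $x$ and switch blocks to $y$ for as long as the rule allows. The binary terms reached in this way form a monoid under substitution, and a switching term exists exactly when the zero element $y$ is reached (Section~\ref{sec:switch}). In $\mathbf Q$ one can halve the distance to $y$ again and again but never arrive (Section~\ref{sec:Q}). In a finite monoid the process can only stall in a group, and the proof of Theorem~\ref{thm:A} (Sections~\ref{sec:chain}--\ref{sec:end}) shows that SD($\vee$) does not allow this. That proof uses P\'alfy's theorem, Taylor's theorem and the Absorption Theorem of Barto and Kozik \cite{BK}; each is stated where it is needed.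

\section{Conventions}\label{sec:conv}

We use the same letter for an algebra and its universe. A \emph{term operation} of $A$ is the operation induced by a term; a \emph{polynomial} of $A$ is obtained from a term operation by substituting elements of $A$ for some variables. A term $t(x_1,\dots,x_n)$ comes with its list of variables, not all of which need to appear in it. A \emph{subuniverse} is a subset closed under all operations, and $\operatorname{Sg}(Y)$ is the subuniverse generated by $Y$; for $Y=\{a_1,\dots,a_p\}$ it consists of the values $s(a_1,\dots,a_p)$ of $p$-ary term operations. A relation is \emph{compatible} if it is a subuniverse of the corresponding product. We write $R\le_{sd}\prod_i A_i$, and call $R$ \emph{subdirect}, if $R$ is a subuniverse of the product with $\pi_i(R)=A_i$ for all projections $\pi_i$. A variety is \emph{locally finite} if its finitely generated algebras are finite; the variety generated by finitely many finite algebras is locally finite.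

Congruences are compatible equivalence relations; polynomials preserve them. The join $\alpha\vee\beta$ is the transitive closure of $\alpha\cup\beta$. An algebra is \emph{simple} if it has at least two elements and its only congruences are equality, written $0$, and the full relation. A \emph{maximal congruence} of $A$ is a maximal proper one; it exists if $A$ is finite with $|A|\ge2$, and the quotient by it is simple. The congruence $\operatorname{Cg}(r,r')$ generated by a pair is described by Maltsev chains: $(c,d)\in\operatorname{Cg}(r,r')$ if and only if there are $c=z_0,z_1,\dots,z_l=d$, $l\ge0$, and unary polynomials $\rho_i$ with $\{z_{i-1},z_i\}=\{\rho_i(r),\rho_i(r')\}$. We use this in the following form.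

\begin{lemma}\label{lem:sep}
Let $S$ be a simple algebra, $r\ne r'$ in $S$, and let $\varphi$ be a nonconstant function defined on $S$. Then $\varphi\rho(r)\neq\varphi\rho(r')$ for some unary polynomial $\rho$ of $S$.
\end{lemma}

\begin{proof}
Let $\varphi(c)\ne\varphi(d)$. Since $S$ is simple, $(c,d)\in\operatorname{Cg}(r,r')$, and along a Maltsev chain from $c$ to $d$ the value of $\varphi$ changes at some step.
\end{proof}

An algebra is \emph{idempotent} if all its operations are. In an idempotent algebra singletons and congruence classes are subuniverses, and if $R$ is a compatible relation, then fixing some coordinates of $R$ gives a compatible relation on the remaining ones.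

Elements of the free algebra $F_{\mathcal V}(x,y)$ are binary terms up to equivalence in $\mathcal V$, so an equation between two of them is the same as an identity of $\mathcal V$. For a term $t$, a set $S$ of its variables and elements $a,c$ of an algebra, let
\[
t_{a,c}[S]=\text{the value of $t$ with $c$ on the variables in $S$ and $a$ on all other variables.}
\]
We use the same notation for term operations and polynomials, and we write $t[S]$ for the element $t_{x,y}[S]$ of $F_{\mathcal V}(x,y)$. If $t[S]=t[S']$, then $t_{a,c}[S]=t_{a,c}[S']$ for all $a,c$ in every algebra of $\mathcal V$.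

\section{Switching sequences and attainable terms}\label{sec:switch}

It is convenient to list the blocks in the order in which they are switched, and to allow sequences that stop before all variables are switched.

\begin{definition}\label{def:seq}
Let $t$ be an idempotent term of $\mathcal V$. A \emph{switching sequence} for $t$ is a sequence $J_1,\dots,J_m$ ($m\ge0$) of pairwise disjoint sets of variables of $t$ such that, with $S_r=J_1\cup\dots\cup J_r$ and $S_0=\emptyset$,
\begin{equation}\label{eq:seq}
t[S_{r-1}\cup\{j\}]=t[S_{r-1}]\qquad\text{for all } 1\le r\le m,\ j\in J_r .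
\end{equation}
Its \emph{end value} is $t[S_m]$. The sequence is \emph{complete} if $S_m$ contains all variables of $t$.
\end{definition}

Putting $J_r=I_{m+1-r}$ turns the identities of $(\Sigma)$ into \eqref{eq:seq}, and empty blocks can be dropped. So $t$ is a switching term if and only if it has a complete switching sequence. Note that $t[S_r]$ may differ from $t[S_{r-1}]$: each variable of $J_r$ alone has no effect, but all of them together may have one.

\begin{example}\label{ex:non}
Three kinds of idempotent operations on a set with at least two elements never have a complete switching sequence. A projection changes from $x$ to $y$ when its variable is switched. An operation $\sum_k\lambda_kx_k$ with $\sum_k\lambda_k=1$ on a vector space changes by $\lambda_j(y-x)$ when $x_j$ is switched, so a complete sequence would force all $\lambda_j=0$. For a semilattice meet $\bigwedge_{k\in T}x_k$, take the first block $J_r$ that meets $T$ and $j\in J_r\cap T$; then $t[S_{r-1}]=x$, while $t[S_{r-1}\cup\{j\}]$ is $y$ or $x\wedge y$.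
\end{example}

Let $F\subseteq F_{\mathcal V}(x,y)$ be the set of idempotent binary terms up to equivalence. It contains $x$ and $y$ and is closed under every idempotent term of $\mathcal V$. For $b\in F$ let $\varepsilon_b$ be the endomorphism of $F_{\mathcal V}(x,y)$ with $x\mapsto b$, $y\mapsto y$, and put
\[
a*b=\varepsilon_b(a)=a(b,y)\qquad(a,b\in F).
\]
The composite $\varepsilon_c\varepsilon_b$ sends $x$ to $b*c$ and $y$ to $y$, so it equals $\varepsilon_{b*c}$, which is associativity. Thus $(F,*)$ is a monoid with identity $x$; the element $y$ is a zero, since $a*y=a(y,y)=y$ and $y*a=y$. Right multiplication respects all idempotent terms $s$: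
\begin{equation}\label{eq:right}
s(a_1,\dots,a_k)*b=s(a_1*b,\dots,a_k*b).
\end{equation}

An element $a\in F$ is \emph{attainable} if it is the end value of a switching sequence for some idempotent term, and $\mathrm{Att}$ is the set of attainable elements. Given such a sequence, identify all variables outside $W=S_m$ with one variable $u$, or add a dummy variable $u$ if there are none. This preserves idempotence and all values $t[S]$ with $S\subseteq W$. The resulting term $t(u;W)$, with its switching sequence whose blocks cover $W$, is a \emph{witness} for $a$. Write $t(b;y)$ for the value with $b$ on $u$ and $y$ on $W$. Then $t(x;y)=a$, and applying $\varepsilon_b$ gives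
\begin{equation}\label{eq:witness}
t(b;y)=a*b\qquad(b\in F).
\end{equation}

All terms constructed below are compositions, and their switching sequences come from one rule: switch the outer variables first.

\begin{lemma}\label{lem:comp}
Let $T(v_1,\dots,v_k;W)$ be an idempotent term with a switching sequence $\mathcal W$ whose blocks are contained in $W$, and for $l\le k$ let $t_l$ be an idempotent term with a switching sequence $\mathcal J^l$. Assume that no element of $W$ is a variable of any $t_l$, and that no element of a block of $\mathcal J^l$ is a variable of $t_{l'}$ for $l'\neq l$. Then the concatenation $\mathcal W,\mathcal J^1,\dots,\mathcal J^k$ is a switching sequence for the idempotent term $T(t_1,\dots,t_k;W)$.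
\end{lemma}

\begin{proof}
While the blocks of $\mathcal W$ are tested, all variables of all $t_l$ are $x$, so each $t_l$ has value $x$ and \eqref{eq:seq} for $T$ applies. While a block of $\mathcal J^l$ is tested, the variables of $t_l$ that have been switched are exactly those in the earlier blocks of $\mathcal J^l$. So \eqref{eq:seq} for $t_l$ shows that the value of $t_l$ does not change, and the tested variable appears nowhere else.
\end{proof}

\begin{lemma}\label{lem:Att}
The set $\mathrm{Att}$ is a submonoid of $(F,*)$, and $\mathcal V$ has a switching term if and only if $y\in\mathrm{Att}$.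
\end{lemma}

\begin{proof}
The term $u$ with the empty sequence witnesses $x$. Let $t(u;W)$ and $t'(u;W')$ witness $a$ and $b$, with $W\cap W'=\emptyset$. By Lemma~\ref{lem:comp}, $t(t'(u;W');W)$ has a switching sequence covering $W\cup W'$, and its end value is $t(b;y)=a*b$ by \eqref{eq:witness}. The end value of a complete sequence is $y$ by idempotence. Conversely, if $t(u;W)$ witnesses $y$, append the block $\{u\}$: the new condition $t[W\cup\{u\}]=t[W]$ holds because both sides are $y$, and the longer sequence is complete.
\end{proof}

The next example needs two blocks, and it already contains the shape of the proof of Theorem~\ref{thm:A}.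

\begin{example}\label{ex:two}
Let $L=(\{0,1\};D)$ with $D(u,v,w)=u\vee(v\wedge w)$, and let $\mathcal V$ be the variety it generates. Every term operation $f$ of $L$ is monotone and satisfies $f\ge x_j$ for some variable $x_j$, because $D(f_1,f_2,f_3)\ge f_1$. Hence no term has a complete sequence with one block: for $x=0$, $y=1$ we get $f[\{j\}]=1\ne0=f[\emptyset]$. Also $x\wedge y$ is not a term operation, so $F=\{x,y,e\}$ with $e=x\vee y=D(x,y,y)$.

Since $D(x,y,x)=D(x,x,y)=x$, the block $\{v,w\}$ is a switching sequence for $D$ with end value $e$. Multiplication gives nothing new, as $e*e=e$. To go on, regard $e$ as the new starting point. Once $v,w$ are switched, $D(u,v,w)$ takes the value $e$ or $y$ according as $u=x$ or $u=y$, and on $\{e,y\}$ the join satisfies $e\vee e=e\vee y=y\vee e=e$ and $y\vee y=y$. So we take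
\[
t=D(u_1,v,w)\vee D(u_2,v,w)=u_1\vee u_2\vee(v\wedge w),
\]
which is the term $D(u_1,D(u_2,v,w),D(u_2,v,w))$, with blocks $J_1=\{v,w\}$, $J_2=\{u_1,u_2\}$:
\[
\begin{array}{c|ccc|ccc|c}
S&\emptyset&\{v\}&\{w\}&\{v,w\}&\{v,w,u_1\}&\{v,w,u_2\}&\text{all}\\ \hline
t[S]&x&x&x&e&e&e&y
\end{array}
\]
Thus $t$ is a switching term. At both stages progress came from a term and two sets $A,B$ of variables such that switching $A$ alone or $B$ alone keeps the value, while switching $A\cup B$ changes it.
\end{example}

\section{A switching term forces join semidistributivity}\label{sec:converse}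

This section contains the ``if'' direction of Theorem~\ref{thm:C}. Local finiteness plays no role in it.

\begin{proposition}\label{prop:converse}
A variety with a switching term is SD($\vee$).
\end{proposition}

\begin{proof}
Let $t$ be a switching term with complete sequence $J_1,\dots,J_m$. Let $A\in\mathcal V$ have congruences with $\alpha\vee\beta=\alpha\vee\gamma=\delta$. Replacing $\alpha$ by $\alpha\vee(\beta\wedge\gamma)$ does not change the two joins, so we may assume $\beta\wedge\gamma\le\alpha$ and must show $\alpha=\delta$. The difficulty is that $\delta$-related elements are joined by chains of unbounded length. Step~1 treats triangles, Step~2 uses triangles to walk along chains, and Step~3 applies this to $t$.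

\emph{Step 1: if $a\mathrel\beta c$ and $a\mathrel\alpha b\mathrel\gamma c$, then $a\mathrel\alpha c$.} Fix $r\ge1$. For $P\subseteq J_r$ let $w_P$ be the value of $t$ with $a$ on $S_{r-1}$, $b$ on $P$ and $c$ elsewhere. Let $j\in J_r\setminus P$, and let $w'$ be the value after the entry at $j$ is changed from $c$ to $a$. Then $w_P\mathrel\beta w'$. Replacing every $b$ by $c$, we get
\[
w_P\mathrel\gamma t_{c,a}[S_{r-1}]=t_{c,a}[S_{r-1}\cup\{j\}]\mathrel\gamma w'.
\]
So $(w_P,w')\in\beta\wedge\gamma\le\alpha$, and $w'\mathrel\alpha w_{P\cup\{j\}}$ since $a\mathrel\alpha b$. Adding the elements of $J_r$ one at a time gives $t_{c,a}[S_{r-1}]=w_\emptyset\mathrel\alpha w_{J_r}\mathrel\alpha t_{c,a}[S_r]$. Therefore $c=t_{c,a}[S_0]\mathrel\alpha t_{c,a}[S_m]=a$.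

\emph{Step 2.} Let $N$ be a $\delta$-class, $a\in N$, $C$ an $\alpha$-class, and $h(f,\bar g)$ a polynomial in $1+p$ variables. \emph{If $h(a,\bar g)\in C$ for all $\bar g\in N^p$, and for each $f\in N$ there is $\bar g_f\in N^p$ with $h(f,\bar g_f)\in C$, then $h$ maps $N\times N^p$ into $C$.} Let $N'$ be the set of $f\in N$ with $h(f,\bar g)\in C$ for all $\bar g\in N^p$. It contains $a$ and is a union of $\alpha$-classes. As $\delta=\alpha\vee\beta$, it suffices to show that $f'\in N'$ and $f\mathrel\beta f'$ imply $f\in N'$. Let $Q=\{\bar g\in N^p: h(f,\bar g)\in C\}$. It contains $\bar g_f$ and is closed under changing a coordinate within its $\alpha$-class. Suppose $\bar g'\in Q$ and $\bar g$ arises from $\bar g'$ by changing a coordinate within its $\gamma$-class. Then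
\[
h(f',\bar g)\mathrel\beta h(f,\bar g),\qquad h(f',\bar g)\mathrel\alpha h(f,\bar g')\mathrel\gamma h(f,\bar g),
\]
where the $\alpha$-relation holds because both elements lie in $C$. By Step~1, $h(f,\bar g)\in C$. As $\delta=\alpha\vee\gamma$, such changes connect all of $N^p$, so $Q=N^p$ and $f\in N'$.

\emph{Step 3.} Fix a $\delta$-class $N$ and $a\in N$, and let $C$ be the $\alpha$-class of $a$. Call a set $P$ of variables \emph{free} if $t$ takes values in $C$ on all tuples with $a$ off $P$ and elements of $N$ on $P$. The empty set is free by idempotence. Let $P$ be free, $S_{r-1}\subseteq P\subseteq S_r$ and $j\in S_r\setminus P$. Let $h(f,\bar g)$ be the value of $t$ with $f$ at $j$, $\bar g$ on $P$ and $a$ elsewhere. Then $h(a,\bar g)\in C$ for all tuples $\bar g$ from $N$. For $f\in N$ let $\bar g_f$ be $f$ on $S_{r-1}$ and $a$ on $P\setminus S_{r-1}$; then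
\[
h(f,\bar g_f)=t_{a,f}[S_{r-1}\cup\{j\}]=t_{a,f}[S_{r-1}]=h(a,\bar g_f)\in C .
\]
By Step~2, $P\cup\{j\}$ is free. Adding the variables block by block, we find that the set of all variables is free, so $b=t(b,\dots,b)\in C$ for every $b\in N$. Hence every $\delta$-class is an $\alpha$-class.
\end{proof}

\section{A congruence distributive variety without a switching term}\label{sec:Q}

By J\'onsson's theorem, a variety is congruence distributive if and only if it has ternary terms $p_0,\dots,p_n$ with $p_0=x$, $p_n=z$, $p_i(x,y,x)=x$ for all $i$, $p_i(x,x,z)=p_{i+1}(x,x,z)$ for even $i$, and $p_i(x,z,z)=p_{i+1}(x,z,z)$ for odd $i$.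

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The median of three numbers two of which are equal is the repeated number. Hence
\begin{equation}\label{eq:D}
D(x,x,y)=D(x,y,x)=x,\qquad D(x,y,y)=D(y,x,x),
\end{equation}
both sides of the last identity being $\frac{x+y}2$. Put $p_0=x$, $p_1=D(x,y,z)$, $p_2=D(x,z,z)$, $p_3=D(z,y,x)$, $p_4=z$. By \eqref{eq:D}, $p_i(x,y,x)=x$ for all $i$, and
\begin{align*}
p_0(x,x,z)&=x=D(x,x,z)=p_1(x,x,z),\\
p_1(x,z,z)&=D(x,z,z)=p_2(x,z,z),\\
p_2(x,x,z)&=D(x,z,z)=D(z,x,x)=p_3(x,x,z),\\
p_3(x,z,z)&=D(z,z,x)=z=p_4(x,z,z).
\end{align*}
So the variety is congruence distributive, and hence SD($\vee$).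

Call an operation $f$ on $\mathbb Q$ \emph{strict at $j$} if it is monotone and $f(\bar a)<f(\bar b)$ whenever $\bar a\le\bar b$ coordinatewise and $a_j<b_j$. The $j$th projection is strict at $j$. The operation $D$ is strict at its first coordinate, since the median is monotone. If $f$ is strict at $j$, the operations $g_1,\dots,g_k$ are monotone and $g_j$ is strict at $l$, then $f(g_1,\dots,g_k)$ is strict at $l$: for $\bar a\le\bar b$ with $a_l<b_l$ all arguments of $f$ weakly increase and the $j$th strictly increases. By induction on terms, every term operation of $\mathbf Q$ is strict at some coordinate. If $t$ is strict at $j$, then $t_{0,1}[S]<t_{0,1}[S\cup\{j\}]$ for every set $S$ not containing $j$. So $j$ lies in no block of a switching sequence for $t$, and no switching sequence is complete.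
\end{proof}

\begin{remark}\label{rem:halving}
The operation $u\vee(v\wedge w)$ of Example~\ref{ex:two} also satisfies \eqref{eq:D}, and in both cases the block $\{v,w\}$ shows that $a=D(x,y,y)$ is attainable. In Example~\ref{ex:two}, $a*a=a$. In $\mathbf Q$ we have $a*b=\frac{b+y}{2}$, so the $k$th power of $a$ is $2^{-k}x+(1-2^{-k})y$. These attainable elements are pairwise distinct, none is $y$, and none is idempotent for $*$. This is the first point at which the finiteness hypothesis of Theorem~\ref{thm:A} is needed: in a finite monoid every element has an idempotent power.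
\end{remark}

\section{Chain terms and the union property}\label{sec:chain}

We turn to Theorem~\ref{thm:A}. The plan is to assume $y\notin\mathrm{Att}$ and to show that then, in a finite algebra built from $F$, the step that made progress in Example~\ref{ex:two} is impossible: whenever switching $A$ and switching $B$ keep us inside a certain subuniverse, so does switching $A\cup B$. This section shows that SD($\vee$) forbids such a situation in finite algebras.

\subsection*{Chain terms}
Let $\mathcal V$ be SD($\vee$). In $F_{\mathcal V}(u,v,w)$ let $\alpha=\operatorname{Cg}(u,v)$, $\beta=\operatorname{Cg}(v,w)$, $\gamma=\operatorname{Cg}(u,w)$. Both $\alpha\vee\beta$ and $\alpha\vee\gamma$ are the congruence generated by identifying $u,v,w$, so $(u,w)\in\alpha\vee(\beta\wedge\gamma)$. Hence there are elements $u=d_0,d_1,\dots,d_n=w$ with $(d_i,d_{i+1})\in\beta\wedge\gamma$ for even $i$ and $(d_i,d_{i+1})\in\alpha$ for odd $i$. The endomorphism $v\mapsto u$, $u\mapsto u$, $w\mapsto w$ has $(u,v)$ in its kernel, so $(d,d')\in\alpha$ implies the identity $d(x,x,y)=d'(x,x,y)$; the endomorphisms $w\mapsto v$ and $w\mapsto u$ do the same for $\beta$ and $\gamma$.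 So $\mathcal V$ has ternary terms $d_0,\dots,d_n$ with
\begin{equation}\label{eq:chain}
\begin{array}{ll}
d_0(x,y,z)=x,\quad d_n(x,y,z)=z,&\\[2pt]
d_i(x,y,y)=d_{i+1}(x,y,y),\quad d_i(x,y,x)=d_{i+1}(x,y,x)&(i\text{ even}),\\[2pt]
d_i(x,x,y)=d_{i+1}(x,x,y)&(i\text{ odd}).
\end{array}
\end{equation}
Setting all variables equal gives $d_i(x,x,x)=d_0(x,x,x)=x$, so the $d_i$ are idempotent. This is the only use of SD($\vee$) in the proof of Theorem~\ref{thm:A}.

Fix a signature and ternary terms $d_0,\dots,d_n$ in it. A \emph{$d$-algebra} is a finite nonempty idempotent algebra of this signature that satisfies \eqref{eq:chain}. Nonempty subalgebras, quotients and finite products of $d$-algebras are $d$-algebras.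

\begin{lemma}\label{lem:three}
On a set $U$ with $|U|\ge2$, operations $f_0,\dots,f_n$ satisfying \eqref{eq:chain} cannot all be
\textup{(a)} projections, \textup{(b)} polynomials of a vector space on $U$, or \textup{(c)} polynomials of a two-element semilattice on $U$.
\end{lemma}

\begin{proof}
(a) The pair of values at $(x,y,y)$ and $(x,y,x)$ is $(x,x)$, $(y,y)$, $(y,x)$ for the first, second, third projection. So even steps keep the projection. The value at $(x,x,y)$ distinguishes the third projection from the other two, so odd steps do not lead from the first or second projection to the third. But $f_0$ is the first and $f_n$ the third projection.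

(b) Let $f_i=k_1x+k_2y+k_3z+k$. Idempotence gives $k=0$ and $k_1+k_2+k_3=1$. At an even step the two identities preserve $k_1$ and $k_2$, hence $k_3$; at an odd step the identity preserves $k_3$. But $k_3=0$ for $f_0$ and $k_3=1$ for $f_n$.

(c) The polynomials of a two-element semilattice are constants and meets of variables, so the idempotent $f_i$ is the meet over a nonempty set $T_i\subseteq\{1,2,3\}$. Now $f_i(x,y,y)$ depends on $x$ if and only if $1\in T_i$, $f_i(x,y,x)$ depends on $y$ if and only if $2\in T_i$, and $f_i(x,x,y)$ depends on $x$ if and only if $T_i\cap\{1,2\}\ne\emptyset$. So every step preserves the property $T_i\cap\{1,2\}\neq\emptyset$, which holds for $T_0=\{1\}$ and fails for $T_n=\{3\}$.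
\end{proof}

\subsection*{A local semilattice operation in each direction}
Two algebras on the same set are \emph{polynomially equivalent} if they have the same polynomials. \emph{P\'alfy's theorem} states: if $U$ is a finite algebra with $|U|\ge2$ all of whose nonconstant unary polynomials are permutations, then (1) every polynomial of $U$ depends on at most one variable, or (2) $U$ is polynomially equivalent to a vector space over a finite field, or $|U|=2$ and $U$ is polynomially equivalent to (3) a Boolean algebra, (4) a lattice, or (5) a semilattice.

\begin{lemma}\label{lem:local}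
Let $S$ be a simple $d$-algebra and $1\neq0$ two elements of $S$. There are $a\ne b$ in $S$, a unary polynomial $f$ with $f(1)=a$, $f(0)=b$, and a binary polynomial $m$ with $m(a,a)=m(a,b)=m(b,a)=a$ and $m(b,b)=b$.
\end{lemma}

\begin{proof}
We retract $S$ onto a smallest possible subset and apply P\'alfy's theorem there. Choose a nonconstant unary polynomial $p$ with $|p(S)|$ minimal and put $U=p(S)$. Let $r\ne r'$ in $U$. By Lemma~\ref{lem:sep} there is a unary polynomial $\rho$ with $p\rho(r)\ne p\rho(r')$. Then $p\rho p$ is nonconstant with image $p\rho(U)\subseteq U$, so by minimality $p\rho$ permutes $U$. As $p\rho(S)\subseteq U$, some positive power $\eta$ of $p\rho$ satisfies $\eta(S)\subseteq U$ and $\eta|_U=\mathrm{id}$. By Lemma~\ref{lem:sep} there is $\rho'$ with $\eta\rho'(1)\neq \eta\rho'(0)$. Put $f=\eta\rho'$, $a=f(1)$, $b=f(0)$; these are distinct elements of $U$.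

Let $S|_U$ be the algebra on $U$ whose operations are the restrictions of the polynomials of $S$ that preserve $U$. These include the constants from $U$ and are closed under composition, so they are all the polynomials of $S|_U$. If a unary polynomial $q$ of $S$ preserves $U$ and is nonconstant on $U$, then $q\eta$ is nonconstant with image $q(U)$, so $q$ permutes $U$ by minimality. Thus P\'alfy's theorem applies to $S|_U$. The operations $f_i=\eta d_i|_U$ are polynomials of $S|_U$ and satisfy \eqref{eq:chain}, because $\eta|_U=\mathrm{id}$. In case (1) each $f_i$ is idempotent and depends on at most one variable, so it is a projection. Hence Lemma~\ref{lem:three} excludes cases (1), (2) and (5). In cases (3) and (4), $U=\{a,b\}$ and both lattice operations on $U$ are restrictions of polynomials of $S$. Take for $m$ the meet if $a$ is the lower element and the join otherwise.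
\end{proof}

\subsection*{The union property}

\begin{definition}\label{def:union}
Let $C$ be an algebra, $X\subseteq C$ and $a,c\in C$. The pair $(a,c)$ has the \emph{union property} with respect to $X$ if for every term operation $\tau$ of $C$ and all sets $A,B$ of variables of $\tau$,
\[
\tau_{a,c}[A],\ \tau_{a,c}[B],\ \tau_{a,c}[A\cap B]\in X\quad\Longrightarrow\quad\tau_{a,c}[A\cup B]\in X .
\]
\end{definition}

\begin{proposition}\label{prop:nounion}
Let $C$ be a $d$-algebra, $X$ a subuniverse of $C$, $a\in X$ and $c\in C\setminus X$. Then $(a,c)$ does not have the union property with respect to $X$.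
\end{proposition}

For the algebra $L$ of Example~\ref{ex:two}, the operation $D$ with $A=\{v\}$, $B=\{w\}$ violates the property for $(0,1)$ and $X=\{0\}$, and the join violates it for $(1,0)$ and $X=\{1\}$. The identities \eqref{eq:chain} cannot be omitted. In $(\{0,1\};\wedge)$ the pair $(1,0)$ has the union property for $X=\{1\}$, since the meet over $T$ satisfies $\tau_{1,0}[S]=1$ exactly when $S\cap T=\emptyset$. In $(\mathbb Z_2;x+y+z)$ the pair $(0,1)$ has it for $X=\{0\}$, since $\tau_{0,1}[A\cup B]=\tau_{0,1}[A]+\tau_{0,1}[B]-\tau_{0,1}[A\cap B]$.

\begin{proof}
Call a pair in $X\times(C\setminus X)$ \emph{admissible} if it has the union property with respect to $X$, and suppose that an admissible pair exists. Lemma~\ref{lem:local} concerns polynomials of simple algebras, so we first pass to a simple algebra in which the property also holds for polynomials.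

\emph{Admissibility is inherited.} Let $(a,c)$ be admissible and $p$ a binary term operation. If $c'=p(a,c)\notin X$, then $(a,c')$ is admissible: given $\tau(v_1,\dots,v_k)$, let $\tau'=\tau(p(u,v_1),\dots,p(u,v_k))$ with a new variable $u$; since $p(a,a)=a$, we have $\tau_{a,c'}[S]=\tau'_{a,c}[S]$ for all $S\subseteq\{v_1,\dots,v_k\}$. If $a'=p(a,c)\in X$, then $(a',c)$ is admissible: let $\tau''=\tau(p(v_1,o),\dots,p(v_k,o))$ with a new variable $o$; since $p(c,c)=c$, we have $\tau_{a',c}[S]=\tau''_{a,c}[S\cup\{o\}]$, and we apply the union property to $A\cup\{o\}$ and $B\cup\{o\}$.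

\emph{Reduction to a simple algebra.} Choose an admissible pair $(1,0)$ with $H=\operatorname{Sg}(1,0)$ of least size. If $c'\in H\setminus X$, then $(1,c')$ is admissible, so $\operatorname{Sg}(1,c')=H$. If moreover $a'\in H\cap X$, then $a'\in\operatorname{Sg}(1,c')$, so $(a',c')$ is admissible and
\begin{equation}\label{eq:gen}
\operatorname{Sg}(a',c')=H\qquad\text{for all }a'\in H\cap X,\ c'\in H\setminus X .
\end{equation}
Let $\theta$ be a maximal congruence of $H$. Its classes are proper subuniverses, so by \eqref{eq:gen} each lies inside $X$ or inside $H\setminus X$. Let $S=H/\theta$, a simple $d$-algebra, and $\bar X=(H\cap X)/\theta$, a subuniverse with $h\in X\iff h/\theta\in\bar X$ for $h\in H$. Write $1,0$ also for their images in $S$. Then $1\in\bar X$, $0\notin\bar X$, the pair $(1,0)$ has the union property in $S$ with respect to $\bar X$, and $\operatorname{Sg}(a',c')=S$ whenever $a'\in\bar X$, $c'\notin\bar X$. Since $S=\operatorname{Sg}(1,0)$, every polynomial of $S$ has the form $\tau(\bar v,1,0)$ with $\tau$ a term operation. Adding the last variable of $\tau$ to $A$ and to $B$, we see that the union property of $(1,0)$ holds for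 polynomials as well.

\emph{A one-way rule.} Take $a,b,f,m$ from Lemma~\ref{lem:local}, and let $\rho$ be a unary polynomial of $S$. The binary polynomial $\rho(m(f(v_1),f(v_2)))$ has value $\rho(a)$ at $(1,1)$, $(0,1)$, $(1,0)$ and value $\rho(b)$ at $(0,0)$. The union property with $A=\{v_1\}$, $B=\{v_2\}$ gives
\begin{equation}\label{eq:oneway}
\rho(a)\in\bar X\ \Longrightarrow\ \rho(b)\in\bar X\qquad\text{for all unary polynomials $\rho$ of $S$.}
\end{equation}

\emph{Reversing the direction.} By Lemma~\ref{lem:sep}, applied to the indicator function of $\bar X$, there is $\rho$ with exactly one of $\rho(a),\rho(b)$ in $\bar X$. By \eqref{eq:oneway}, $c:=\rho(a)\notin\bar X$ and $w:=\rho(b)\in\bar X$. We move the pair $(c,w)$ to $(0,1)$. As $\operatorname{Sg}(1,c)=S$, there is a binary term operation $g$ with $g(1,c)=0$; put $w'=g(1,w)\in\bar X$. As $\operatorname{Sg}(w',0)=S$, there is a binary term operation $h$ with $h(w',0)=1$. The polynomial $\rho'(z)=h(g(1,\rho(z)),0)$ satisfies $\rho'(a)=h(0,0)=0$ and $\rho'(b)=h(w',0)=1$. So $f\rho'$ interchanges $a$ and $b$, and $\rho''=\rho f\rho'$ satisfies $\rho''(a)=\rho(b)=w\in\bar X$ and $\rho''(b)=\rho(a)=c\notin\bar X$,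 contrary to \eqref{eq:oneway}.
\end{proof}

\section{The group $G$ and the algebra $M$}\label{sec:G}

Let $\mathcal V$ be as in Theorem~\ref{thm:A}, with chain terms \eqref{eq:chain}. The monoid $F$ of Section~\ref{sec:switch} is finite by hypothesis. In this section and in Section~\ref{sec:end} we assume
\[
y\notin\mathrm{Att},
\]
and we shall reach a contradiction; by Lemma~\ref{lem:Att} this proves the theorem.

We move as far as multiplication allows. Among the elements $e\in\mathrm{Att}$ with $e*e=e$ (there is one, namely $x$) choose $e$ with $|e*\mathrm{Att}*e|$ minimal, and put $G=e*\mathrm{Att}*e\subseteq\mathrm{Att}$.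

\begin{lemma}\label{lem:group}
$(G,*)$ is a group with identity $e$, and $y\notin G$.
\end{lemma}

\begin{proof}
The set $G$ is a finite monoid with identity $e$. Let $a\in G$ and let $f\in G$ be a positive power of $a$ with $f*f=f$. From $f=e*f*e$ we get $f*\mathrm{Att}*f\subseteq G$, and minimality gives equality. So $e\in f*\mathrm{Att}*f$, whence $f*e=e$; also $f*e=f$. Thus a positive power of $a$ is $e$, and $a$ is invertible. Finally $G\subseteq\mathrm{Att}$ and $y\notin\mathrm{Att}$.
\end{proof}

As in Example~\ref{ex:two}, we now let $e$ take the role of $x$. Put
\[
M=e*F*e=\{a\in F: e*a=a=a*e\}\supseteq G\cup\{y\}.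
\]
The set $M$ need not be closed under an idempotent term $s$. By \eqref{eq:right}, $s(\bar a)*e=s(\bar a)$ for $a_i\in M$, but multiplication by $e$ on the left is not under control. We therefore build it into the operations: for each idempotent term $s$ of $\mathcal V$ put
\[
s^e(a_1,\dots,a_k)=e*s(a_1,\dots,a_k)\in M\qquad(a_i\in M),
\]
and let $M$ also denote the algebra with all $s^e$ as basic operations.

\begin{lemma}\label{lem:M}
The algebra $M$ is a $d$-algebra with respect to $d_0^e,\dots,d_n^e$. It is generated by $e$ and $y$. For every $g\in M$ the map $a\mapsto a*g$ is an endomorphism of $M$ with $e\mapsto g$ and $y\mapsto y$.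
\end{lemma}

\begin{proof}
For $a\in M$ we have $s^e(a,\dots,a)=e*a=a$. Multiplying \eqref{eq:chain} by $e$ on the left gives \eqref{eq:chain} for the $d_i^e$ on $M$. An element $a\in M$ is an idempotent binary term, and $a^e(e,y)=e*a(e,y)=e*a*e=a$. For $a,g\in M$ we have $e*a*g=a*g=a*g*e$, so $a*g\in M$, and $s^e(\bar a)*g=e*s(a_1*g,\dots,a_k*g)$ by \eqref{eq:right}.
\end{proof}

The operation $s^e(\bar a)=e(s(\bar a),y)$ uses $y$ as a constant, so term operations of $M$ are not term operations of $\mathcal V$. Because $e$ is attainable, these constants can be produced by switching extra variables.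

\begin{lemma}\label{lem:real}
For every term operation $\tau(v_1,\dots,v_k)$ of $M$ there is an idempotent term $T(v_1,\dots,v_k;W)$ of $\mathcal V$ with a switching sequence whose blocks have union $W$, such that $T(a_1,\dots,a_k;y)=\tau(a_1,\dots,a_k)$ for all $a_i\in M$. Here $y$ is put on all of $W$.
\end{lemma}

\begin{proof}
Induction on the construction of $\tau$. For a projection take $T=v_j$, $W=\emptyset$. Let $\tau=s^e(\tau_1,\dots,\tau_r)$, let $T_l(\bar v;W_l)$ be the term for $\tau_l$, and let $t_e(u;I)$ witness $e$, with $I,W_1,\dots,W_r$ pairwise disjoint. Put $T=t_e(s(T_1,\dots,T_r);I)$ and $W=I\cup W_1\cup\dots\cup W_r$. Lemma~\ref{lem:comp}, applied first to $s$ with the empty sequence and then to $t_e$, gives a switching sequence with union $W$. By \eqref{eq:witness}, $T(\bar a;y)=e*s(\tau_1(\bar a),\dots,\tau_r(\bar a))=\tau(\bar a)$.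
\end{proof}

The next lemma says that switching inside $M$, starting from elements of $G$, does not leave $G$. Whole sets of positions may be switched as if they were single variables.

\begin{lemma}\label{lem:stay}
Let $\tau$ be a $k$-ary term operation of $M$, let $g_1,\dots,g_k\in G$, and let $\mathcal J_1,\dots,\mathcal J_q$ $(q\ge0)$ be collections of nonempty subsets of $\{1,\dots,k\}$, all these subsets being pairwise disjoint. Let $\gamma^r$ be the tuple with $y$ at the positions in $\bigcup(\mathcal J_1\cup\dots\cup\mathcal J_r)$ and $g_j$ at every other position $j$. Suppose that for all $r\ge1$ and $Q\in\mathcal J_r$ the value $\tau(\gamma^{r-1})$ does not change when the entries at all positions in $Q$ are replaced by $y$. Then $\tau(\gamma^q)\in G$. In particular, $G$ is a subuniverse of $M$.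
\end{lemma}

\begin{proof}
Let $T(\bar v;W)$ be as in Lemma~\ref{lem:real}, and let $t_j(u_j;I^j)$ witness $g_j$, with $W,I^1,\dots,I^k$ pairwise disjoint. For each $Q$ in one of the collections, use one common variable $u_Q$ for all $u_j$ with $j\in Q$. Let $T'=T(t_1,\dots,t_k;W)$. By Lemma~\ref{lem:comp}, $T'$ has a switching sequence with union $W\cup I^1\cup\dots\cup I^k$. Append the blocks $\{u_Q:Q\in\mathcal J_1\},\dots,\{u_Q:Q\in\mathcal J_q\}$. When the $r$th of these is tested, all variables in $W$ and in the $I^j$ are $y$, so $t_j$ has value $g_j$ if $u_j=x$ and $y$ if $u_j=y$. Hence the value of $T'$ is $T(\gamma^{r-1};y)=\tau(\gamma^{r-1})$, and switching $u_Q$ replaces the entries in $Q$ by $y$, which changes nothing by hypothesis. So the longer sequence is a switching sequence, with end value $b=\tau(\gamma^q)$. Thus $b\in\mathrm{Att}\cap M$, and $b=e*b*e\in G$. The case $q=0$ is the last statement.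
\end{proof}

If $G=\{e\}$, the proof ends here. Let $\tau_{e,y}[A]=\tau_{e,y}[B]=\tau_{e,y}[A\cap B]=e$. Lemma~\ref{lem:stay} with all $g_j=e$, $\mathcal J_1=\{A\cap B\}$ and $\mathcal J_2=\{A\setminus B,B\setminus A\}$, empty sets omitted, gives $\tau_{e,y}[A\cup B]=e$. So $(e,y)$ has the union property with respect to $\{e\}$, contrary to Proposition~\ref{prop:nounion}.

For a nontrivial group the same attempt with $X=G$ breaks down: the three values lie in $G$ but may be different, while Lemma~\ref{lem:stay} needs values that do not change. The remedy is to make several copies of $\tau$, translated on the right by elements $h_1,\dots,h_k$ of $G$, and to feed them into a term operation $s^*$ of $M$ such that $s^*(\kappa*h_1,\dots,\kappa*h_k)$ ignores a change of any one argument within $G$. The current value $\kappa\in G$ varies from stage to stage, so one choice of $s^*,h_1,\dots,h_k$ must work for all $\kappa$. The next section provides it.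

\section{Uniform insensitivity}\label{sec:insens}

\begin{proposition}\label{prop:insens}
Let $K\neq\emptyset$ be finite, let $B_\kappa$ $(\kappa\in K)$ be $d$-algebras, and let $L\subseteq\prod_\kappa B_\kappa$ be a subset with $\pi_\kappa(L)=B_\kappa$ for all $\kappa$. There are a term $s$ and $\ell_1,\dots,\ell_k\in L$ such that for all $\kappa\in K$, $j\le k$ and $c\in B_\kappa$, replacing $\ell_j(\kappa)$ by $c$ in $s(\ell_1(\kappa),\dots,\ell_k(\kappa))$ does not change the value.
\end{proposition}

The statement fails for $(\mathbb Z_2;x+y+z)$, whose term operations are sums of an odd number of variables and react to a change of any of them. The proof shrinks, step by step, the set of values that a single change can produce. One kind of step uses absorption; when there is no absorption, subdirect products are rigid enough to supply the term directly.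

\subsection*{Absorption and links}
A nonempty subuniverse $D$ of $A$ \emph{absorbs} $A$ via the term $s$ if $s(D,\dots,D,A,D,\dots,D)\subseteq D$ for every position of $A$. The algebra $A$ is \emph{absorption-free} if no proper subuniverse absorbs it. A relation $R\le_{sd}A\times B$ is \emph{linked} if it is connected as a bipartite graph on the disjoint union of $A$ and $B$. A \emph{Taylor term} is an idempotent term $T(x_1,\dots,x_n)$ such that for each $i\le n$ an identity $T(\bar a)=T(\bar b)$ holds with $\bar a,\bar b\in\{x,y\}^n$, $a_i=x$, $b_i=y$; an idempotent variety with a Taylor term is a \emph{Taylor variety}. We use two theorems.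

\emph{Taylor's theorem} (W.~Taylor, 1977): an idempotent variety whose terms satisfy a set of identities that cannot be satisfied by projections on a two-element set is a Taylor variety.

\emph{Absorption Theorem} \cite{BK}: if $A,B$ are finite algebras in an idempotent locally finite Taylor variety and $R\le_{sd}A\times B$ is linked, then $R=A\times B$, or one of $A,B$ has a proper absorbing subuniverse.

By Lemma~\ref{lem:three}(a) and Taylor's theorem, two $d$-algebras $A,B$ generate an idempotent locally finite Taylor variety, so the Absorption Theorem applies to them. Our signature may be infinite, but the case of finite signatures suffices. Choose a finite set $\Gamma$ of terms containing a Taylor term such that every subset of $A$ or of $B$ that is not a subuniverse fails to be closed under some member of $\Gamma$. The algebras on $A$ and $B$ with the members of $\Gamma$ as basic operations generate an idempotent locally finite Taylor variety, they have the same subuniverses as $A$ and $B$, the relation $R$ is still compatible, subdirect and linked, and a subuniverse that absorbs one of them absorbs the original algebra via the same term. We record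 the consequence:
\begin{equation}\label{eq:AT}
A,B\text{ absorption-free $d$-algebras},\ R\le_{sd}A\times B\text{ linked}\ \Longrightarrow\ R=A\times B .
\end{equation}

\begin{lemma}\label{lem:absfree}
Homomorphic images and finite products of absorption-free idempotent algebras are absorption-free.
\end{lemma}

\begin{proof}
If $h:A\to Q$ is onto and $D$ absorbs $Q$ via $s$, then $h^{-1}(D)$ absorbs $A$ via $s$, so $h^{-1}(D)=A$ and $D=Q$. If $D$ absorbs $A\times B$ via $s$, then $\pi_A(D)$ absorbs $A$ via $s$, so $\pi_A(D)=A$. For $a\in A$ the fiber $D_a=\{b:(a,b)\in D\}$ is therefore a nonempty subuniverse. It absorbs $B$ via $s$, because $s$ applied to pairs $(a,b_i)$, all but one in $D$, gives an element of $D$ with first coordinate $a$. So $D_a=B$.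
\end{proof}

For $R\le_{sd}A\times B$ let $T_A$ be the set of pairs $(a,a')$ with $(a,b),(a',b)\in R$ for some $b$. This relation is reflexive, symmetric and compatible. Its relational powers form an increasing chain of compatible relations, so its transitive closure $\lambda_A$ is a congruence, the \emph{link congruence} on $A$. Define $T_B$ and $\lambda_B$ symmetrically.

\begin{lemma}\label{lem:link}
Let $R\le_{sd}A\times B$. Then $\{(a/\lambda_A,b/\lambda_B):(a,b)\in R\}$ is the graph of an isomorphism $A/\lambda_A\to B/\lambda_B$. The relation $R$ is linked if and only if $\lambda_A$ is full, if and only if $\lambda_B$ is full. If $\lambda_A=0$, then $R=\{(h(b),b):b\in B\}$ for a surjective homomorphism $h:B\to A$.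
\end{lemma}

\begin{proof}
Let $(a,b),(a',b')\in R$. If $(a,a')\in T_A$ via $b''$, then $(b,b'')\in T_B$ via $a$ and $(b'',b')\in T_B$ via $a'$, so $(b,b')\in\lambda_B$. For a $T_A$-chain from $a$ to $a'$ choose an $R$-neighbor of each intermediate element and apply this to each step: $(a,a')\in\lambda_A$ implies $(b,b')\in\lambda_B$. The converse holds by symmetry. So the displayed set is the graph of a bijection, and it is compatible as an image of $R$. The classes of $\lambda_A$ and $\lambda_B$ are the traces of the connected components on $A$ and $B$, and every component meets both sides. If $\lambda_A=0$, each $b$ has exactly one neighbor $h(b)$, and $h$ is a homomorphism because its graph is compatible.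
\end{proof}

\subsection*{Subdirect products of simple absorption-free algebras}
The Absorption Theorem alone does not exclude relations such as $\{(a,b,c):a=b+c\}$ over $(\mathbb Z_2;x+y+z)$. The chain terms do.

\begin{lemma}\label{lem:tern}
Let $B_1,B_2,B_3$ be $d$-algebras, and let $R$ be a subuniverse of $B_1\times B_2\times B_3$ whose projections onto coordinates $(1,2)$ and $(1,3)$ are full and whose first coordinate is determined by the other two. Then $|B_1|=1$.
\end{lemma}

\begin{proof}
Let $a,a'\in B_1$. Take $(a,b,c)\in R$; since $(a',b)$ is in the first projection, take $(a',b,c')\in R$; since $(a,c')$ is in the second, take $(a,b',c')\in R$. Applying $d_i$ to $(a,b,c)$, $(a,b',c')$, $(a',b,c')$ gives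
\[
\bigl(d_i(a,a,a'),\,d_i(b,b',b),\,d_i(c,c',c')\bigr)\in R .
\]
In the step from $i$ to $i+1$ with $i$ even, the second and third coordinates do not change by \eqref{eq:chain}, hence neither does the first. For $i$ odd the first coordinate does not change by \eqref{eq:chain}. So $a=d_0(a,a,a')=d_n(a,a,a')=a'$.
\end{proof}

\begin{lemma}\label{lem:full}
Let $S_1,\dots,S_q$ $(q\ge1)$ be simple absorption-free $d$-algebras and $R\le_{sd}\prod_iS_i$. If no projection of $R$ onto two coordinates is the graph of a bijection, then $R=\prod_iS_i$.
\end{lemma}

\begin{proof}
Induction on $q$; for $q=1$ there is nothing to prove. Let $q\ge2$. By induction the projections of $R$ onto any $q-1$ coordinates are full, so $R\le_{sd}(S_1\times\dots\times S_{q-1})\times S_q$, and both factors are absorption-free by Lemma~\ref{lem:absfree}. The link congruence on the simple algebra $S_q$ is full or $0$. If it is full, $R$ is full by \eqref{eq:AT}. Suppose it is $0$, so that the last coordinate is determined by the others. If $q=2$, then $R$ is the graph of a surjective homomorphism $S_1\to S_2$; its kernel is proper as $|S_2|\ge2$, hence $0$, so $R$ is the graph of a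 bijection, which is excluded. If $q\ge3$, fix $c_i\in S_i$ for $3\le i\le q-1$ and let $R'=\{(d,a,b):(a,b,c_3,\dots,c_{q-1},d)\in R\}$, a subuniverse of $S_q\times S_1\times S_2$. Its projections onto $(d,a)$ and $(d,b)$ are full, because the projections of $R$ that omit coordinate $2$ or coordinate $1$ are full, and $d$ is determined by $(a,b)$. Lemma~\ref{lem:tern} gives $|S_q|=1$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:hom}
Let $S$ be a simple absorption-free $d$-algebra, $N$ a finite set and $h:S^N\to Q$ a surjective homomorphism onto a simple algebra. Then $h$ is a projection $S^N\to S$ followed by an isomorphism $S\to Q$.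
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:absfree}, $Q$ is an absorption-free $d$-algebra, and $N\neq\emptyset$ since $|Q|\ge2$. The graph of $h$ is subdirect in the product of the copies of $S$ and $Q$, and it is not full. By Lemma~\ref{lem:full} its projection onto some two coordinates is the graph of a bijection. The projection onto two $S$-coordinates is $S\times S$, which is not such a graph. So the two coordinates are some $\nu\in N$ and the $Q$-coordinate, and $h=\phi\pi_\nu$ for a bijection $\phi:S\to Q$ with compatible graph.
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:insens}}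
An \emph{expression} $E=(s;\ell_1,\dots,\ell_k)$ consists of a $k$-ary term $s$ and \emph{leaves} $\ell_j\in L$. Its \emph{base} is $a=s(\ell_1,\dots,\ell_k)\in\prod_\kappa B_\kappa$. A \emph{change at $\kappa$} replaces one $\ell_j(\kappa)$ by an element of $B_\kappa$ in $s(\ell_1(\kappa),\dots,\ell_k(\kappa))$. For a family $C=(C_\kappa)$ of nonempty subuniverses $C_\kappa$ of $B_\kappa$, the expression is \emph{$C$-good} if for every $\kappa$ the element $a_\kappa$ and the results of all changes at $\kappa$ lie in $C_\kappa$. Let $A_C\subseteq\prod_\kappa C_\kappa$ be the set of bases of $C$-good expressions.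

For a $p$-ary term $s$ and expressions $E^1,\dots,E^p$ with bases $a^1,\dots,a^p$, let $s(E^1,\dots,E^p)$ be the expression formed by composing the terms with disjoint variables. Its base is $s(a^1,\dots,a^p)$. If the $E^i$ are $C$-good, then
\begin{equation}\label{eq:change}
\text{every change at $\kappa$ yields }s(a^1_\kappa,\dots,c',\dots,a^p_\kappa)\text{ for some position and some }c'\in C_\kappa .
\end{equation}
So $s(E^1,\dots,E^p)$ is $C$-good, and $A_C$ is a subuniverse of $\prod_\kappa C_\kappa$.

Call $C$ \emph{full} if $\pi_\kappa(A_C)=C_\kappa$ for all $\kappa$. The family $(B_\kappa)$ is full, since the expressions $(x_1;\ell)$ show $L\subseteq A_{(B_\kappa)}$. If $C$ is full and all $C_\kappa$ are singletons, any $C$-good expression proves the proposition. So it suffices to show: if $C$ is full and some $|C_\kappa|>1$, then there is a full $C'\neq C$ with $C'_\kappa\subseteq C_\kappa$ for all $\kappa$. Write $A=A_C\le_{sd}\prod_\kappa C_\kappa$.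

\medskip
\emph{Case 1: some $C_{\kappa_0}$ has a proper absorbing subuniverse $D$, via $s$.} Let $A'=\{a\in A:a_{\kappa_0}\in D\}$ and $C'_\kappa=\pi_\kappa(A')$; then $C'_{\kappa_0}=D$, and all $C'_\kappa$ are nonempty subuniverses. The set $A'$ absorbs $A$ via $s$, since membership in $A'$ is decided at $\kappa_0$. Projecting to $\kappa$, we see that $C'_\kappa$ absorbs $C_\kappa$ via $s$. Let $E$ be $C$-good with base $a\in A'$. Then $s(E,\dots,E)$ has base $a$ by idempotence, and by \eqref{eq:change} a change at $\kappa$ yields $s(a_\kappa,\dots,c',\dots,a_\kappa)\in C'_\kappa$. So $A'\subseteq A_{C'}$, and $C'$ is full.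

\medskip
\emph{Case 2: all $C_\kappa$ are absorption-free, and $|C_{\kappa_0}|>1$.} Let $\theta$ be a maximal congruence of $C_{\kappa_0}$ and $S=C_{\kappa_0}/\theta$, a simple absorption-free $d$-algebra. For $a\in A$ put $\bar a=a_{\kappa_0}/\theta$; the map $a\mapsto\bar a$ is a homomorphism of $A$ onto $S$. We want to shrink $C_{\kappa_0}$ to a $\theta$-class, and we must find out which other coordinates are forced to shrink with it. For $\mu\in K$ let $R_\mu=\{(a_\mu,\bar a):a\in A\}\le_{sd}C_\mu\times S$, and let $K_1$ be the set of $\mu$ for which the link congruence of $R_\mu$ on $S$ is $0$. For $\mu\in K_1$, Lemma~\ref{lem:link} gives a surjective homomorphism $f_\mu:C_\mu\to S$ with $\bar a=f_\mu(a_\mu)$ for all $a\in A$. (For $\mu\notin K_1$ we have $R_\mu=C_\mu\times S$ by \eqref{eq:AT}.) Note $\kappa_0\in K_1$, with $f_{\kappa_0}$ the quotient map. Fix $d\in S$, and put $C'_\mu=f_\mu^{-1}(d)$ for $\mu\in K_1$ and $C'_\mu=C_\mu$ otherwise. These are nonempty subuniverses, and $C'_{\kappa_0}\ne C_{\kappa_0}$.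

To show that $C'$ is full, fix $\mu\in K$ and $c\in C'_\mu$. Let $a^1,\dots,a^p$ be a list of the elements of $A$ in which each element appears three times, and let $E^i$ be a $C$-good expression with base $a^i$. We look for a $p$-ary term $s$ with
\begin{itemize}
\item[(i)] $s(a^1_\mu,\dots,a^p_\mu)=c$;
\item[(ii)] $s(\bar a^1,\dots,\bar a^p)=d$;
\item[(iii)] $s(\bar a^1,\dots,\sigma,\dots,\bar a^p)=d$, with $\sigma$ in place $i$, for all $i\le p$ and $\sigma\in S\setminus\{\bar a^i\}$.
\end{itemize}
Such an $s$ suffices. The expression $s(E^1,\dots,E^p)$ is $C$-good, which is all that is needed at $\nu\notin K_1$. At $\nu\in K_1$, apply $f_\nu$ to the base and to \eqref{eq:change}: the result is $d$ by (ii) and (iii). So the expression is $C'$-good, and by (i) its base has $\mu$-component $c$. If $\mu\in K_1$, then (ii) follows from (i) by applying $f_\mu$.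

We turn each remaining condition into a coordinate. Let $Y=\{(i,\sigma): i\le p,\ \sigma\in S\setminus\{\bar a^i\}\}$, which is nonempty, and let $Y_0=Y$ if $\mu\in K_1$ and $Y_0=Y\cup\{0\}$ otherwise. Say that $(i,\sigma)$ \emph{involves} the index $i$; the element $0$ involves no index. Let $\zeta_i\in C_\mu\times S^{Y_0}$ have $C_\mu$-entry $a^i_\mu$, entry $\sigma$ at each $(i,\sigma)\in Y$, and entry $\bar a^i$ at all elements of $Y_0$ that do not involve $i$. The entries of $s(\zeta_1,\dots,\zeta_p)$ at $C_\mu$, at $0$ and at $(i,\sigma)$ are the left sides of (i), (ii), (iii). So it suffices to prove that $R=\operatorname{Sg}(\zeta_1,\dots,\zeta_p)$ equals $C_\mu\times S^{Y_0}$; then $(c,d,\dots,d)\in R$.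

\emph{$R$ projects onto $C_\mu$ and onto $S^{Y_0}$.} The first holds since $\pi_\mu(A)=C_\mu$. Let $\upsilon,\upsilon'\in Y_0$. For each $a\in A$, one of the three indices $i$ with $a^i=a$ is involved in neither $\upsilon$ nor $\upsilon'$, and $\zeta_i$ has entry $\bar a$ at both. Thus $R$ projects onto each $S$-coordinate, and for $\upsilon\neq\upsilon'$ its projection onto $(\upsilon,\upsilon')$ contains the diagonal of $S$. It also contains an off-diagonal pair: one of the two, say $\upsilon$, has the form $(i,\sigma)$, and $\zeta_i$ gives $(\sigma,\sigma')$ with $\sigma'\ne\sigma$ if $\upsilon'=(i,\sigma')$, and $(\sigma,\bar a^i)$ otherwise. So this projection is not the graph of a bijection, and Lemma~\ref{lem:full} applies.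

\emph{$R$ is full.} Let $\lambda$ be the link congruence on $C_\mu$ of $R\le_{sd}C_\mu\times S^{Y_0}$. If $\lambda$ is full, use \eqref{eq:AT} and Lemma~\ref{lem:absfree}. Otherwise let $\psi\supseteq\lambda$ be a maximal congruence of $C_\mu$. By Lemma~\ref{lem:link} there is a surjective homomorphism $h:S^{Y_0}\to C_\mu/\psi$ that sends the $S^{Y_0}$-part of each $r\in R$ to $r_\mu/\psi$, where $r_\mu$ is the $C_\mu$-entry. By Corollary~\ref{cor:hom}, $h=\phi\pi_\upsilon$ for some $\upsilon\in Y_0$ and an isomorphism $\phi:S\to C_\mu/\psi$. Put $g(z)=\phi^{-1}(z/\psi)$; then $r_\upsilon=g(r_\mu)$ for all $r\in R$. For $a\in A$, an index $i$ with $a^i=a$ not involved in $\upsilon$ gives $\bar a=g(a_\mu)$. So in $R_\mu$ the second coordinate is determined by the first, which means $\mu\in K_1$. Then $Y_0=Y$ and $\upsilon=(i,\sigma)$ with $\sigma\neq\bar a^i$, while $\zeta_i$ gives $\sigma=g(a^i_\mu)=\bar a^i$. This contradiction completes Case~2 and the proof. \qed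

\section{The union property in $M$ and the end of the proof}\label{sec:end}

We return to $G$ and $M$ of Section~\ref{sec:G}. By Lemma~\ref{lem:stay}, $G$ is a subalgebra of $M$, hence a $d$-algebra. Apply Proposition~\ref{prop:insens} with $K=G$, all $B_\kappa$ equal to this algebra, and $L=\{(\kappa*h)_{\kappa\in G}:h\in G\}$. Here $\pi_\kappa(L)=\kappa*G=G$ because $G$ is a group. We obtain a term operation $s^*$ of $M$ and $h_1,\dots,h_k\in G$ such that
\begin{equation}\label{eq:star}
\begin{array}{l}\text{for every $\kappa\in G$, the value $s^*(\kappa*h_1,\dots,\kappa*h_k)$ does not change}\\ \text{if one argument is replaced by any element of $G$.}\end{array}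
\end{equation}
Put $\sigma(b)=s^*(b*h_1,\dots,b*h_k)$ for $b\in M$. The price of using $s^*$ is that we shall conclude $\sigma(b)\in G$ where we would like $b\in G$. To absorb this loss we work with all maps of the same kind. Let $\mathcal O$ be the set of maps $\omega:M\to M$ of the form $\omega(b)=\tau(b*g_1,\dots,b*g_N)$, with $\tau$ a term operation of $M$ and $g_1,\dots,g_N\in G$. Then $\mathrm{id}\in\mathcal O$, as $b*e=b$, and $\omega(y)=\tau(y,\dots,y)=y$ for all $\omega\in\mathcal O$. By Lemma~\ref{lem:M}, $\omega(b)*h=\tau(b*g_1*h,\dots,b*g_N*h)$ for $h\in G$, so
\begin{equation}\label{eq:so}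
\sigma\omega(b)=s^*\Bigl(\tau\bigl((b*g_w*h_l)_{w\le N}\bigr)_{l\le k}\Bigr),
\end{equation}
and $\sigma\omega\in\mathcal O$.

The next lemma is Lemma~\ref{lem:stay} with ``does not change'' weakened to ``is mapped into $G$''.

\begin{lemma}\label{lem:weak}
Let $\omega\in\mathcal O$, let $Z$ be a term operation of $M$, and put $z_S=Z_{e,y}[S]$. Let $\emptyset=S_0\subseteq S_1\subseteq\dots\subseteq S_q$ be sets of variables of $Z$ with $S_r=S_{r-1}\cup\bigcup\mathcal T_r$, where $\mathcal T_r$ is a collection of pairwise disjoint nonempty sets disjoint from $S_{r-1}$. If $\omega(z_{S_{r-1}})\in G$ and $\omega(z_{S_{r-1}\cup T})\in G$ for all $r\ge1$ and $T\in\mathcal T_r$, then $\sigma\omega(z_{S_q})\in G$.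
\end{lemma}

\begin{proof}
Let $\omega(b)=\tau(b*g_1,\dots,b*g_N)$. By Lemma~\ref{lem:M}, $z_S*g=Z_{g,y}[S]$ for $g\in G$. Let $\Xi$ be the term operation obtained by composing $s^*$, $k$ copies of $\tau$ and $Nk$ copies of $Z$ with disjoint variables; its positions are triples $(j,w,l)$ with $j$ a variable of $Z$, $w\le N$, $l\le k$. Put $g_w*h_l\in G$ at position $(j,w,l)$, except that, for each $l$, the positions $(j,w,l)$ with $j$ in a given set $S^l$ receive $y$. Then the $l$th argument of $s^*$ is
\[
\tau\bigl((z_{S^l}*g_w*h_l)_{w\le N}\bigr)=\omega(z_{S^l})*h_l .
\]
Apply Lemma~\ref{lem:stay} to $\Xi$ with $\mathcal J_r=\{Q^l_T:T\in\mathcal T_r,\ l\le k\}$, where $Q^l_T=\{(j,w,l):j\in T,\ w\le N\}$. These sets are nonempty and pairwise disjoint, and $\gamma^r$ is the tuple with $S^l=S_r$ for all $l$. At $\gamma^{r-1}$ the arguments of $s^*$ are $\kappa*h_1,\dots,\kappa*h_k$ with $\kappa=\omega(z_{S_{r-1}})\in G$. Putting $y$ on $Q^l_T$ changes only the $l$th argument, to $\omega(z_{S_{r-1}\cup T})*h_l\in G$. By \eqref{eq:star} the value of $\Xi$ does not change. Hence $\sigma\omega(z_{S_q})=\Xi(\gamma^q)\in G$.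
\end{proof}

Since each application replaces $\omega$ by $\sigma\omega$, the right set $X$ is one that no such replacement can enlarge. Consider the subuniverses of $M$ that contain $e$ and are mapped into $G$ by some member of $\mathcal O$; the set $\{e\}$, with $\mathrm{id}$, is one. Let $X$ be maximal among them, and fix $\omega\in\mathcal O$ with $\omega(X)\subseteq G$. As $\omega(y)=y\notin G$, we have $y\notin X$.

\begin{lemma}\label{lem:union}
The pair $(e,y)$ has the union property in $M$ with respect to $X$.
\end{lemma}

\begin{proof}
Let $\tau(\bar v)$ be a term operation of $M$, write $\varphi(S)=\tau_{e,y}[S]$, and let $\varphi(A),\varphi(B),\varphi(A\cap B)\in X$. Put $b=\varphi(A\cup B)$. We show that $\sigma\omega$ maps $\operatorname{Sg}(X\cup\{b\})$ into $G$; then $\operatorname{Sg}(X\cup\{b\})=X$ by maximality, so $b\in X$.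

Let $X=\{c_1,\dots,c_p\}$. An element of $\operatorname{Sg}(X\cup\{b\})$ has the form $q(c_1,\dots,c_p,b)$ with $q$ a term operation of $M$. The constants $c_i$ can themselves be produced by switching: since $e,y$ generate $M$, there are binary term operations $\hat c_i$ with $\hat c_i(e,y)=c_i$. Let
\[
Z=q\bigl(\hat c_1(u,o_1),\dots,\hat c_p(u,o_p),\tau(\bar v)\bigr)
\]
with new variables $u,o_1,\dots,o_p$. Apply Lemma~\ref{lem:weak} with $\mathcal T_r=\{\{o_r\}\}$ for $r\le p$, $\mathcal T_{p+1}=\{A\cap B\}$ and $\mathcal T_{p+2}=\{A\setminus B,B\setminus A\}$, empty sets omitted. Since $\hat c_i(e,e)=e$ and $\varphi(\emptyset)=e$, the elements that $\omega$ must map into $G$ are among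
\[
q(c_1,\dots,c_r,e,\dots,e)\ \ (0\le r\le p),\qquad q(\bar c,\varphi(A\cap B)),\qquad q(\bar c,\varphi(A)),\qquad q(\bar c,\varphi(B)).
\]
All of them lie in $X$, a subuniverse containing $e$. The final set is $\{o_1,\dots,o_p\}\cup A\cup B$, so $\sigma\omega(q(\bar c,b))\in G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $y\notin\mathrm{Att}$, then $M$ is a $d$-algebra with a subuniverse $X$ such that $e\in X$, $y\notin X$, and $(e,y)$ has the union property with respect to $X$ by Lemma~\ref{lem:union}. This contradicts Proposition~\ref{prop:nounion}. So $y\in\mathrm{Att}$, and $\mathcal V$ has a switching term by Lemma~\ref{lem:Att}.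
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\mathcal V$ is locally finite, then $F_{\mathcal V}(x,y)$ is finite, so SD($\vee$) implies the existence of a switching term by Theorem~\ref{thm:A}. The converse is Proposition~\ref{prop:converse}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK}
Barto and Kozik, \emph{Absorbing subalgebras, cyclic terms, and the constraint satisfaction problem}, LMCS, 2012.

\bibitem{problem}
\emph{On Maltsev Conditions Associated With Omitting Certain Types Of Local Structures},
\texttt{http://www.math.hawaii.edu/\textasciitilde{}ralph/Classes/619/OmittingTypesMaltsev.pdf}.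

\end{thebibliography}
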